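# Gaussian self-intersection counts on hyperbolic surfaces with geodesic boundary

## 1. Order $L$ or order $L^{3/2}$: two toy models

A typical closed geodesic of length about $L$ on a hyperbolic surface crosses itself about $\kappa L^2$ times. If the geodesic is chosen at random, by how much does the number of crossings fluctuate? The natural first guess is: **by an amount of order $L$.** Before testing this guess we fix the setting.

Let $\Sigma$ be a compact orientable surface with negative Euler characteristic $\chi$ and nonempty boundary, with a metric of constant curvature $-1$ in which each boundary component is a closed geodesic. A hyperbolic pair of pants and a one-holed torus are examples. Each unbased homotopy class $C$ of essential closed oriented curves contains a unique closed geodesic; its length is the *geometric length* $\ell(C)$. The *self-intersection number* $\mathrm{SI}(C)$ is the minimal number of transverse self-intersection points among representatives of $C$, counted with multiplicity: a point through which $m$ branches pass counts $\binom m2$ times. For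 each $L$ only finitely many classes have $\ell(C)\le L$; let $w_L$ be one of them, chosen uniformly.

Why guess order $L$? There is a theorem of Lalley for closed surfaces. Let $\gamma_L$ be uniform among the closed geodesics of length at most $L$.

- (a) On a closed hyperbolic surface $S$ there are a probability distribution $\Phi$ and a constant $\kappa=\kappa(S)$ such that $(\mathrm{SI}(\gamma_L)-\kappa L^2)/L$ converges in distribution to $\Phi$.
- (b) On a closed surface of variable negative curvature there are $\kappa'=\kappa'(S)$ and $\sigma>0$ such that $(\mathrm{SI}(\gamma_L)-\kappa'L^2)/(\sigma L^{3/2})$ converges in distribution to the standard Gaussian.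

Our surface has constant curvature, so case (a) looks like the model to follow. Let us test this on simple cases.

**Toy model 1.** A curve consists of $n$ steps of length $1$, and each of the $\binom n2$ pairs of steps crosses, independently, with probability $p\in(0,1)$. The number of crossings has variance $\binom n2p(1-p)$, hence standard deviation of order $n$. This supports the guess.

**Toy model 2.** Each step is, independently, *interior* with probability $q\in(0,1)$ and *boundary* with probability $1-q$. A pair crosses with probability $p$, independently, if both its steps are interior; otherwise it does not cross. Let $m$ be the number of interior steps. Given $m$, the number of crossings has mean $p\binom m2$ and standard deviation $O(n)$. Writing $m=qn+\sqrt{q(1-q)n}\,\zeta_n$ with $\zeta_n\Rightarrow N(0,1)$, we get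
$$p\binom m2=\tfrac p2q^2n^2+pq\sqrt{q(1-q)}\;n^{3/2}\zeta_n+O_P(n).$$
The fluctuation now has order $n^{3/2}$ and is Gaussian. The coefficient of $n^{3/2}$ vanishes when $q=1$.

Which toy is closer to the truth? On a closed hyperbolic surface Crofton's formula (the isometry-invariant measure of the set of lines crossing a segment is a constant times the length of the segment) suggests that all pieces of equal length are crossed equally often, as in model 1. This is motivation only. On $\Sigma$ there is a geodesic that behaves differently: a boundary component $\beta$ has positive length, and no other closed geodesic meets it. Indeed a geodesic of $\Sigma$ that touches $\partial\Sigma$ at a point interior to the geodesic is tangent to it there, so it runs inside $\partial\Sigma$. A stretch of curve that follows the boundary costs length and earns few crossings, as in model 2. So the guess is in doubt, and it is in fact wrong.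

The question we answer comes from the paper "Relations between Word Length, Hyperbolic Length and Self-Intersection Number of Curves on Surfaces". It states as a conjecture that for a hyperbolic surface with geodesic boundary the self-intersection number, sampled by geometric length and appropriately normalized, converges in distribution to a Gaussian: there are real $a_L$ and $b_L>0$ with $(\mathrm{SI}(w_L)-a_L)/b_L\Rightarrow N(0,1)$. The conjecture is true.

**Theorem A.** There are $\kappa,\sigma>0$, depending on $\Sigma$ and given by (9), such that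
$$\frac{\mathrm{SI}(w_L)-\kappa L^2}{\sigma L^{3/2}}\Rightarrow N(0,1)\qquad(L\to\infty).$$
The same holds for $w_{L,h}$ uniform among the primitive classes with length in $(L-h,L]$, for every fixed $h>0$.

The plan: code geodesics by reduced words in a free group, write $\mathrm{SI}$ as an exact quadratic form in the numbers of occurrences of subwords, isolate the linear part of its fluctuation, and prove that this part is not degenerate because $\partial\Sigma\neq\emptyset$. Throughout, $d:=1-\chi\ge2$, and $C,c,\dots$ are positive constants independent of $L,n,k$ that may change from line to line.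

## 2. Cutting $\Sigma$ into one disc along perpendicular arcs

Write $\Sigma$ as the convex core of $\mathbb H/\Gamma$, where $\Gamma$ is discrete, torsion-free, and all its nontrivial elements are hyperbolic. Let $\Lambda$ be the limit set and $\tilde\Sigma=\mathrm{Hull}(\Lambda)$ the universal cover of $\Sigma$; its boundary lines are axes of elements of $\Gamma$.

**Step 1: disjoint geodesic arcs orthogonal to the boundary.** The purpose is to find cuts that extend well beyond $\tilde\Sigma$. Take a handle decomposition of $\Sigma$ with one 0-handle and $d$ 1-handles, with cocores $e_1',\dots,e_d'$. There are closed curves $c_i$ in the interior of $\Sigma$ (through the $i$-th handle once) with $c_i\cdot e_j'=\delta_{ij}$ mod 2. Let $\tau$ be the reflection of the double of $\Sigma$. The doubles $De_j'$ are disjoint simple closed curves with $c_i\cdot De_j'=\delta_{ij}$ mod 2, so they are essential and pairwise non-homotopic up to orientation. Hence their geodesic representatives $g_j$ are simple and pairwise disjoint. Since $\tau$ maps $De_j'$ to itself reversing orientation,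 uniqueness of geodesic representatives shows that $\tau$ maps $g_j$ to itself reversing orientation. An orientation-reversing isometry of a circle has exactly two fixed points; so $g_j$ meets $\partial\Sigma=\mathrm{Fix}(\tau)$ in exactly two points. There $d\tau$ sends the tangent vector of $g_j$ to its negative, so $g_j$ is orthogonal to $\partial\Sigma$. The two points cut $g_j$ into two arcs exchanged by $\tau$, so one of them lies in $\Sigma$. Thus $e_j:=g_j\cap\Sigma$ is a single geodesic arc, orthogonal to $\partial\Sigma$ at both ends. The $e_j$ are disjoint, and $c_i\cdot e_j=c_i\cdot g_j=\delta_{ij}$ mod 2.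

**Step 2: the complement is one disc.** Cutting along $d$ arcs gives Euler characteristic $\chi+d=1$, so it suffices that the cut surface is connected. Suppose $U$ is a component other than the whole. Let $J$ be the set of arcs with exactly one side in $U$; it is nonempty since $\Sigma$ is connected. Every closed curve crosses the arcs of $J$ an even number of times in total, since each such crossing enters or leaves $U$. But for $i\in J$ the curve $c_i$ crosses them $\sum_{j\in J}\delta_{ij}=1$ times mod 2, a contradiction. Also every boundary component meets some $e_j$: otherwise it would be a whole boundary component of the disc, but the single boundary circle of the disc contains the copies of the arcs.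

**Step 3: a tiling of $\mathbb H$.** The purpose is to get half-planes with disjoint closures. The lifts of the $e_j$ cut $\tilde\Sigma$ into the $\Gamma$-translates of a lift $P$ of the disc, a compact polygon whose $4d$ sides are alternately $2d$ lifts of arcs and $2d$ segments of boundary lines. Extend the lifts of arcs to complete geodesics. The extensions lie in the half-planes complementary to $\tilde\Sigma$, perpendicular to the boundary lines. Two extensions in the same half-plane are perpendicular to one line at distinct points, so their closures in the closed disc are disjoint. Distinct complementary half-planes have disjoint closures, because distinct boundary lines are axes of elements of a discrete group and have no common endpoint. So all these complete geodesics are pairwise disjoint in the closed disc. Each boundary line carries infinitely many feet of perpendiculars, invariant under a translation, so each complementary half-plane is cut into strips, one over each segment between consecutive feet. Therefore the complete geodesics cut $\mathbb H$ into the $\Gamma$-translates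 of the domain $D$ formed by $P$ and the $2d$ strips over its boundary segments. $D$ has $2d$ sides, all complete geodesics, and $\Gamma$ acts simply transitively on the tiles.

**Step 4: letters.** Across each side of $D$ lies a tile $aD$ with a unique $a\in\Gamma$; distinct sides give distinct $a$, since the half-planes beyond them are disjoint. Let $\mathcal A$ be the set of these $2d$ elements, and $s_a$ the side adjacent to $aD$. Then $a^{-1}s_a$ is a side of $D$ adjacent to $a^{-1}D$; so $a^{-1}\in\mathcal A$ and $a(s_{a^{-1}})=s_a$. Since $\Gamma$ is torsion-free, $a\ne a^{-1}$. The dual graph $\mathcal T$ of the tiling is a tree, because each complete geodesic separates. It is the Cayley graph of $(\Gamma,\mathcal A)$, so $\Gamma$ is free on some $a_1,\dots,a_d$ with $\mathcal A=\{a_1^{\pm1},\dots,a_d^{\pm1}\}$. Let $H_a\supset aD$ be the open half-plane bounded by $s_a$, and $I_a$ its closed arc at infinity. The closures $\overline{H_a}$ in the closed disc are pairwise disjoint, and $a$ maps the complement of $H_{a^{-1}}$ onto $\overline{H_a}$.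

**Example 2.1 (pair of pants).** Let $\beta_1,\beta_2,\beta_3$ be the boundary components. A pair of pants is glued from two right-angled hexagons along three disjoint seams; take $e_1$ the seam from $\beta_1$ to $\beta_3$ and $e_2$ the seam from $\beta_2$ to $\beta_3$. They are disjoint, perpendicular to the boundary, and cut the pants into one disc, and this is all that Steps 3 and 4 use. Around the disc we meet: $e_1$, $\beta_1$, $e_1$, $\beta_3$, $e_2$, $\beta_2$, $e_2$, $\beta_3$. The two copies of $e_1$ give a letter and its inverse, and likewise for $e_2$. So, with suitable names, the counterclockwise cyclic order of the arcs is $I_a,\ I_{a^{-1}},\ I_b,\ I_{b^{-1}}$.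

## 3. Length as a Birkhoff sum

Let $X^+$ be the space of infinite reduced words $x=x_1x_2\cdots$ in $\mathcal A$, with shift $T$. This is a subshift of finite type. It is topologically mixing: between any two letters $a,b$ there is a letter $c$ with $acb$ reduced, since $2d-2\ge2$ letters avoid $a^{-1}$ and $b^{-1}$. Write $[v]$ for cylinders, $|v|$ for word length, $\mathrm{Per}_n=\{x:T^nx=x\}$, and $S_nF=\sum_{i<n}F\circ T^i$. Points of $\mathrm{Per}_n$ are cyclically reduced words of length $n$, repeated. Nontrivial conjugacy classes of $\Gamma$ correspond to cyclically reduced words up to rotation, and a primitive class of word length $n$ corresponds to exactly $n$ points of $\mathrm{Per}_n$.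

**Definition 3.1.** For $0<\theta<1$, $F_\theta$ is the Banach space of functions $F$ on $X^+$ with $|F(x)-F(y)|\le C\theta^m$ whenever $x,y$ agree in the first $m$ letters; $\|F\|_\theta$ is the sup norm plus the best constant.

For example, $1_{[v]}\in F_\theta$ for every $\theta$. If $F\in F_\theta$ and $x,y$ agree in the first $n+p$ letters, then $|S_nF(x)-S_nF(y)|\le\sum_{i<n}C\theta^{n+p-i}\le C\theta^p$. We call this *bounded distortion*.

**Step 1: boundary points.** Fix $o\in\mathrm{int}\,D$ and $\rho=\min_{a\ne b}d(s_a,s_b)>0$. For $x\in X^+$ the arcs $x_1\cdots x_{n-1}I_{x_n}$ are nested. The geodesics $s_{x_1},x_1s_{x_2},x_1x_2s_{x_3},\dots$ are successively at distance at least $\rho$, because $d(s_{x_j},x_js_{x_{j+1}})=d(s_{x_j^{-1}},s_{x_{j+1}})$ and $x_{j+1}\ne x_j^{-1}$. So the $n$-th is at distance at least $(n-1)\rho$ from $o$, the arcs have diameter at most $Ce^{-\rho n}$, and they shrink to a point $\xi(x)$. It lies in $\Lambda$, being the limit of $x_1\cdots x_no$. Clearly $\xi(Tx)=x_1^{-1}\xi(x)$, and $\xi$ is injective since the $I_a$ are disjoint.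

**Step 2: the length cocycle.** In the disc model centered at $o$ put $r(x)=\log|(x_1^{-1})'(\xi(x))|$. Since $\xi(x),\xi(y)$ are $Ce^{-\rho m}$-close when $x,y$ agree in $m$ letters, $r\in F_{e^{-\rho}}$. By the chain rule, with $w=x_1\cdots x_n$,
$$S_nr(x)=\log|(w^{-1})'(\xi(x))|=\lim_{q\to\xi(x)}\big(d(o,q)-d(wo,q)\big).$$
The last equality holds since $|(w^{-1})'(\xi)|=\lim\frac{1-|w^{-1}q|^2}{1-|q|^2}$ and $1-|q|\sim2e^{-d(o,q)}$ near the circle. If $x\in\mathrm{Per}_n$, then $w^ko\to\xi(x)$, so $\xi(x)$ is the attracting fixed point of $w$, where $w^{-1}$ has derivative $e^{\ell(w)}$. Hence $S_nr(x)=\ell(w)$.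

**Step 3: linear growth.** The ray from $o$ to $\xi(x)$, moved by $w^{-1}$, goes from $w^{-1}o\in H_{x_n^{-1}}$ to $\xi(T^nx)\in I_{x_{n+1}}$, and $x_{n+1}\ne x_n^{-1}$. For $a\ne b$ the distance from $o$ to the geodesic from $p$ to $q$ is continuous in $(p,q)\in\overline{H_a}\times I_b$, a product of disjoint compact sets, so it is bounded, by $R_0$ say. So the original ray passes within $R_0$ of $wo$. Letting $q\to\xi(x)$ along the ray, $S_nr(x)\ge d(o,wo)-2R_0\ge(n-1)\rho-2R_0$. With $C_0=\rho+2R_0$,
$$S_nr\ \ge\ \rho n-C_0.\tag{1}$$

We use three consequences.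

- For $n\ge m$: $S_nr(y)-S_mr(y)=S_{n-m}r(T^my)\ge-C_0$.
- For every $y$ and every bounded interval $J$, the number of $n$ with $S_nr(y)\in J$ is at most $C(|J|)$: if $n>m$ both qualify, then $\rho(n-m)-C_0\le|J|$.
- If $S_nr(y)\in[L-C,L+C]$ and $L$ is large, then $c_1L\le n\le c_2L$; the lower bound comes from $S_nr\le n\sup r$.

## 4. Crossings as pairs of words that diverge and are linked

Two geodesics of $\mathbb H$ with four distinct endpoints are *linked* if the endpoints of one separate those of the other on the circle; this means that they cross.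

**Lemma 4.1.** For primitive $C$, $\mathrm{SI}(C)$ is the number of $\Gamma$-orbits of unordered pairs of distinct lifts of the geodesic $\gamma\in C$ with linked endpoints.

*Proof.* Since $C$ is primitive and $\Gamma$ is torsion-free, the stabilizer of a lifted line is generated by the corresponding conjugate of the class, and no element reverses the line (it would fix a point). So distinct lifts are distinct lines. If $\gamma(s)=\gamma(t)$ with $s\ne t$ in the parameter circle, take a point $p$ over it; the lifts through $p$ with parameters $s$ and $t$ are distinct, since one lift passes $p$ only once. They cross transversally at $p$, and $p$ is unique up to $\Gamma$. Conversely, a crossing pair of distinct lifts gives such a pair $\{s,t\}$, with $s\not\equiv t$ because lifts agreeing at the same parameter and point coincide. So the pairs $\{s,t\}$ correspond to the orbits of crossing pairs; a point with $m$ branches accounts for $\binom m2$ pairs, so $\mathrm{SI}(C)$ is at most the stated number.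

For the other inequality let $c$ be any representative. Its lifts correspond equivariantly to the lifts of $\gamma$, with the same endpoints. If two lifts of $\gamma$ are linked, the corresponding lifts of $c$ meet, giving $\{s,t\}$ with $s\not\equiv t$ and $c(s)=c(t)$. The pair $\{s,t\}$ determines the pair of lifts up to $\Gamma$. So $c$ has at least as many double points as there are orbits of linked pairs. $\square$

**Step 1: linked lines share a vertex of the tree.** For a bi-infinite reduced word $z=(z_i)_{i\in\mathbb Z}$ let $\mathrm{geo}(z)$ be the oriented geodesic from $\xi(z_0^{-1}z_{-1}^{-1}\cdots)$ to $\xi(z_1z_2\cdots)$. Its line in $\mathcal T$ passes through the vertex $e$, entering by $z_0$ and leaving by $z_1$. If two tree lines are disjoint, some edge $(q,qa)$ separates them; then the endpoints of one geodesic lie in $qI_a$ and those of the other in $\bigcup_{b\ne a}qI_b$, so they are not linked. So the tree lines of linked geodesics meet, and since the four endpoints are distinct they meet in a finite segment, with $k\ge0$ edges.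

**Definition 4.2.** $\mathcal P_k^+$ is the set of ordered pairs $(u,u')$ of reduced words $u=u_0\cdots u_{k+1}$, $u'=u_0'\cdots u_{k+1}'$ such that

- $u_i=u_i'$ for $1\le i\le k$, $u_0\ne u_0'$, $u_{k+1}\ne u_{k+1}'$ (and, if $k=0$, $u_0^{-1},u_1,u_0'^{-1},u_1'$ are pairwise distinct);
- with $q=u_1\cdots u_k$, the pair of arcs $\{I_{u_0^{-1}},qI_{u_{k+1}}\}$ separates the pair $\{I_{u_0'^{-1}},qI_{u_{k+1}'}\}$ in the cyclic order.

For $k\ge1$ let $\mathcal P_k^-=\{(u,u'):(u,u'^{-1})\in\mathcal P_k^+\}$ and $\mathcal P_k=\mathcal P_k^+\cup\mathcal P_k^-$; let $\mathcal P_0=\mathcal P_0^+$.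

In words: two strands come together, run along $k$ common edges (in the same direction for $+$, in opposite directions for $-$), separate, and their ends are arranged so that they must cross. The four arcs are pairwise disjoint: for $k\ge1$ this holds since $u_0\ne u_0'$, $u_{k+1}\ne u'_{k+1}$, and $qI_{u_{k+1}},qI_{u'_{k+1}}\subset I_{u_1}$ with $u_1\ne u_0^{-1},u_0'^{-1}$. The union defining $\mathcal P_k$ is disjoint, since a nontrivial reduced word is not its own inverse.

$\mathcal P_k$ is symmetric. For $\mathcal P_k^+$ this is clear. Applying $q^{-1}$ to the four arcs shows $(u,u')\in\mathcal P_k^+\Leftrightarrow(u^{-1},u'^{-1})\in\mathcal P_k^+$. Hence $(u,u')\in\mathcal P_k^-\Leftrightarrow(u,u'^{-1})\in\mathcal P_k^+\Leftrightarrow(u'^{-1},u)\in\mathcal P_k^+\Leftrightarrow(u',u^{-1})\in\mathcal P_k^+\Leftrightarrow(u',u)\in\mathcal P_k^-$.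

If $z,z'$ have windows $u,u'$ at the indices $0,\dots,k+1$ and exactly $k$ common edges $e\to q$, traversed in the same direction, then the four endpoints lie in the four disjoint arcs, one in each. So $\mathrm{geo}(z),\mathrm{geo}(z')$ are linked if and only if $(u,u')\in\mathcal P_k^+$. For opposite directions reverse $z'$.

**Step 2: the formula.** Let $x$ be the periodic bi-infinite word of a primitive class of word length $n$, and $N_u(x)=\#\{i\in\mathbb Z/n:x_i\cdots x_{i+|u|-1}=u\}$. Given an ordered pair of linked lifts, translate the initial vertex (in the direction of the first lift) of the common tree segment to $e$. The first lift is then given by a unique $i\in\mathbb Z/n$, because the minimal period is $n$. Placing at $e$ instead the vertex where the second lift enters the common segment, in its own direction, gives a unique $j\in\mathbb Z/n$. (For $k=0$ use the common vertex.) Since $\Gamma$ acts freely on vertices, ordered linked pairs modulo $\Gamma$ biject with triples $(k,i,j)$ such that $(x_i\cdots x_{i+k+1},\,x_j\cdots x_{j+k+1})\in\mathcal P_k$. Conversely,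 such a triple rebuilds the pair: the second lift is placed with its entering vertex at $e$ for $\mathcal P_k^+$ and at $q$ for $\mathcal P_k^-$. Each orbit of unordered pairs comes from exactly two orbits of ordered pairs: an element of $\Gamma$ exchanging the two lines would fix their crossing point, hence be trivial. Therefore
$$2\,\mathrm{SI}=\sum_{k\ge0}\ \sum_{(u,u')\in\mathcal P_k}N_u(x)N_{u'}(x).\tag{2}$$

**Example 4.3 (pants).** Use the order $I_a,I_{a^{-1}},I_b,I_{b^{-1}}$ of Example 2.1. We claim that for $N\ge1$
$$\mathrm{SI}(a^Nb)=N-1,\qquad\mathrm{SI}(a^Nb^{-1})=N.$$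
Let $y\in\{b,b^{-1}\}$ and consider the cyclic word $a^Ny$.

- No $\mathcal P_k^-$ term occurs, since no letter of the word is the inverse of another.
- A middle word containing $y$ determines its position, so it occurs once and gives no pair; middle words of length $k\ge N+1$ are of this kind.
- For $1\le k\le N$ and middle word $a^k$, the windows are $a^{k+2}$, $a^{k+1}y$, $ya^{k+1}$ (those which occur), and $ya^ky$ for $k=N$ only, when it is the only one. Only the pair $(a^{k+1}y,\,ya^{k+1})$ has different first letters and different last letters; it occurs for $1\le k\le N-1$, each word once.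
- Since $a$ preserves the circular order and maps the complement of $I_{a^{-1}}$ onto $I_a$, the counterclockwise order is $a^kI_b,\ a^kI_{b^{-1}},\ a^kI_a,\ I_{a^{-1}},\ I_b,\ I_{b^{-1}}$ for $k\ge1$. The pair $\{I_{a^{-1}},a^kI_y\}$ separates $\{I_{y^{-1}},a^kI_a\}$ in both cases: $a^kI_a$ lies between $a^kI_y$ and $I_{a^{-1}}$, and $I_{y^{-1}}$ does not. So each $k$ with $1\le k\le N-1$ contributes one crossing.
- For $k=0$ the only pair with four distinct letters is $(ay,ya)$, with arcs $\{I_{a^{-1}},I_y\}$ and $\{I_{y^{-1}},I_a\}$. For $y=b$ the arcs $I_{a^{-1}},I_b$ are neighbors, so there is no crossing; for $y=b^{-1}$ they are separated by $I_b$ on one side and $I_a$ on the other, so there is one.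

For $N=1$ we see a simple curve ($ab$) and a figure eight ($ab^{-1}$). By (1) the length of $a^Nb$ is at least $\rho(N+1)-C_0$, while it has only $N-1$ crossings. So the relation $\mathrm{SI}\approx\kappa\ell^2$ is far from true for each class; it is a statement about typical classes.

## 5. The Gibbs measure and its transfer operator

The references for the standard facts recalled here are Bowen (LNM 470, Ch. 1) and Parry–Pollicott (Astérisque 187–188, Ch. 2, 4). For real $F\in F_\theta$ the *pressure* is $P(F)=\sup_\nu\big(h_\nu+\int F\,d\nu\big)$ over $T$-invariant probabilities. The supremum is attained by a unique $\mu$, the *equilibrium state*, which has full support and satisfies the Gibbs property $c\le\mu[x_1\cdots x_n]e^{nP(F)-S_nF(x)}\le C$.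

By (1), $\int r\,d\nu\ge\rho$ for every invariant $\nu$. So $P(-sr)\le\log(2d-1)-s\rho\to-\infty$ as $s\to\infty$, while $P(0)=\log(2d-1)>0$. Let $\delta>0$ satisfy $P(-\delta r)=0$, let $\mu$ be the equilibrium state of $-\delta r$, put $\bar r=\int r\,d\mu\ge\rho$, and write $\mu(v)=\mu[v]>0$. Then
$$c\le\mu[x_1\cdots x_n]\,e^{\delta S_nr(x)}\le C.\tag{3}$$
Splitting Birkhoff sums, and by (1),
$$\mu(vv')\le C\mu(v)\mu(v'),\qquad\mu(v)\le C\alpha^{|v|},\quad\alpha=e^{-\delta\rho}<1.\tag{4}$$

**Example 5.1.** If $r$ were the constant $1$, then $\delta=\log(2d-1)$ and $\mu$ would give mass $\frac1{2d}(2d-1)^{-(n-1)}$ to each $n$-cylinder: a uniformly random reduced word. Indeed $\mu(v)e^{\delta n}=\frac{2d-1}{2d}$.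

Fix $\theta<1$ with $\theta\ge\max(\alpha,e^{-\rho})$. By Ruelle's theorem there is $g=-\delta r+\log H-\log H\circ T\in F_\theta$ with $0<H\in F_\theta$ such that the operator $\mathcal Lw(x)=\sum_{Ty=x}e^{g(y)}w(y)$ satisfies $\mathcal L1=1$ and $\mathcal L^*\mu=\mu$; on $F_\theta$ the eigenvalue $1$ is simple and the rest of the spectrum lies in a disc of radius less than $1$. So $\mathcal L^lw=\int w\,d\mu+O(\rho_1^l\|w\|_\theta)$ with $\rho_1<1$. Moreover $S_ng=-\delta S_nr$ on $\mathrm{Per}_n$.

**Mixing of words.** For words $v,v'$ and $l\ge|v|$,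
$$\big|\mu([v]\cap T^{-l}[v'])-\mu(v)\mu(v')\big|\le C\rho_1^{\,l-|v|}\mu(v)\mu(v').\tag{5}$$
Indeed $\mathcal L^{|v|}1_{[v]}(y)=e^{S_{|v|}g(vy)}$ if $vy$ is reduced, and $0$ otherwise. By (3) and bounded distortion this function has $F_\theta$-norm at most $C\mu(v)$, and its integral is $\mu(v)$. Apply $\mathcal L^{l-|v|}$ and integrate against $1_{[v']}$.

**Variances.** For $F\in F_\theta$, $\int F\cdot F\circ T^l\,d\mu=\int(\mathcal L^lF)F\,d\mu$, so correlations decay exponentially and
$$\mathrm{Var}_\mu(S_nF)\le Cn.\tag{6}$$

**Lemma 5.2 (maximal inequality).** If $E(\zeta_{a+1}+\dots+\zeta_{a+m})^2\le vm$ for all $a,m$, then $E\max_{n\le N}(\zeta_1+\dots+\zeta_n)^2\le CvN\log^2(2N)$.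

*Proof.* Take $p$ with $2^p\ge N>2^{p-1}$ ($p=0$ if $N=1$). Each partial sum is a sum of at most one dyadic block per level, over $p+1$ levels. So its square is at most $(p+1)$ times the sum of the squares of all dyadic block sums. Each level contributes at most $2^pv$ to the expectation, so the total is at most $(p+1)^22^pv$. $\square$

**Coboundaries.** A function of the form $w-w\circ T$ is a *coboundary*. For example $1_{[a]}-1_{[a]}\circ T$ has Birkhoff sums with values in $\{-1,0,1\}$. The Birkhoff sum $S_n$ of a coboundary vanishes on $\mathrm{Per}_n$.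

**Lemma 5.3.** If $F\in F_\theta$, $\int F\,d\mu=0$ and $\lim\frac1n\mathrm{Var}_\mu(S_nF)=0$, then $F=w-w\circ T$ with $w\in F_\theta$.

*Proof.* Put $\tilde w=\sum_{n\ge1}\mathcal L^nF$, convergent in $F_\theta$, and $F'=F+\tilde w-\tilde w\circ T$. Since $\mathcal L(\tilde w\circ T)=\tilde w$ and $\mathcal L\tilde w=\tilde w-\mathcal LF$, we get $\mathcal LF'=0$. So for $i<j$, $\int F'\circ T^i\,F'\circ T^j\,d\mu=\int(\mathcal L^{j-i}F')F'\,d\mu=0$, and $\mathrm{Var}_\mu(S_nF')=n\int F'^2d\mu$. As $S_nF'-S_nF$ is bounded, $\int F'^2d\mu=\lim\frac1n\mathrm{Var}_\mu(S_nF)=0$. As $\mu$ has full support, $F'=0$, and $w=-\tilde w$ works. $\square$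

## 6. Word length is a random clock: the function $f=\varphi-\frac{\kappa_0}{\bar r}r$

In (2) one expects $N_u\approx n\mu(u)$. The linear part of the fluctuation is governed by
$$\varphi=\sum_k\varphi_k,\quad\varphi_k(x)=\sum_{(u,u')\in\mathcal P_k}\mu(u')1_{[u]}(x),\quad\kappa_0=\int\varphi\,d\mu=\sum_k\sum_{\mathcal P_k}\mu(u)\mu(u').\tag{7}$$
Partners $u'$ of $u$ have the middle word of $u$ or its inverse, so there are at most $B=2(2d)^2$ of them. By (4), $0\le\varphi_k\le C\alpha^k$, and $\varphi_k$ depends on $k+2$ letters. If $x,y$ agree in $m$ letters, only terms with $k+2>m$ differ, so $|\varphi(x)-\varphi(y)|\le C\alpha^m$. Hence $\varphi\in F_\theta$ and $\kappa_0<\infty$. Also $\kappa_0>0$: if $b_1,\dots,b_4\in\mathcal A$ are distinct with $I_{b_1},\dots,I_{b_4}$ in cyclic order, then $(b_1^{-1}b_3,\,b_2^{-1}b_4)\in\mathcal P_0$.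

**The direct approach, and where it stops.** Write $N_u=n\mu(u)+Y_u$. Since $\sum_{\mathcal P_k}\mu(u')N_u(x)=S_n\varphi_k(x)$ and $\mathcal P_k$ is symmetric, (2) becomes formally
$$2\,\mathrm{SI}=n^2\kappa_0+2n\,(S_n\varphi(x)-n\kappa_0)+\sum_k\sum_{\mathcal P_k}Y_uY_{u'}.$$
One would now replace $n$ by $L/\bar r$, prove a central limit theorem for $S_n\varphi$, and conclude from positivity of the variance of $S_n\varphi$. This stops at the first term. We sample by $\ell$, not by $n$. With $V=S_n(r-\bar r)(x)=\ell-n\bar r$ we have $n=(\ell-V)/\bar r$, and $V$ is expected to be of order $\sqrt L$. Then $n^2\kappa_0$ contains $-2\kappa_0\ell V/\bar r^2$, which is also of order $L^{3/2}$. The two contributions are correlated and may cancel. For instance, if $\varphi$ were a constant multiple $c\,r$ of $r$, then $\kappa_0=c\bar r$, and the terms of order $L^{3/2}$ would be $\frac{2\ell}{\bar r}cV-\frac{2\kappa_0\ell}{\bar r^2}V=0$, although $S_n\varphi$ fluctuates.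

**The right combination.** Since $S_n\varphi-n\kappa_0-\frac{\kappa_0}{\bar r}V=S_n\varphi-\frac{\kappa_0}{\bar r}\ell$, the total term of order $L^{3/2}$ is $\frac{2\ell}{\bar r}S_nf$ with
$$f=\varphi-\frac{\kappa_0}{\bar r}\,r\in F_\theta,\qquad\int f\,d\mu=0,\qquad\sigma_f^2=\lim_n\tfrac1n\mathrm{Var}_\mu(S_nf).\tag{8}$$
So $f$ compares crossings with length, not with word length. The constants of Theorem A will be
$$\kappa=\frac{\kappa_0}{2\bar r^2}>0,\qquad\sigma^2=\frac{\sigma_f^2}{\bar r^3}.\tag{9}$$
Everything depends on $\sigma_f^2>0$, and this is where the boundary enters.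

**Lemma 6.1 (non-degeneracy).** $\sigma_f^2>0$.

*Proof.* If $\sigma_f^2=0$, then by Lemma 5.3 $f$ is a coboundary, so $S_nf(x)=0$ for all $n$ and $x\in\mathrm{Per}_n$. Let $x\in\mathrm{Per}_n$ represent a boundary component. If $\varphi(T^ix)\ne0$ for some $i$, there is $(u,u')\in\mathcal P_k$ with $u$ a window of $x$. Extend $u'$ (or $u'^{-1}$, if $(u,u')\in\mathcal P_k^-$) to a bi-infinite reduced word. By Section 4 this gives a geodesic with both endpoints in $\Lambda$ that is linked with a lift of the boundary geodesic. But the endpoints of that lift bound a component of $\partial\mathbb H\setminus\Lambda$, and a linked geodesic would have an endpoint there: a contradiction. So $S_n\varphi(x)=0$ and $S_nf(x)=-\frac{\kappa_0}{\bar r}\ell<0$, again a contradiction. $\square$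

**Lemma 6.2 (non-lattice).** There are no $t\ne0$, $a\in\mathbb R$ with $tS_nr(x)-an\in2\pi\mathbb Z$ for all $n$ and $x\in\mathrm{Per}_n$.

*Proof.* Suppose there are. Let $u=a_1$, $v=a_2$. The word $u^Nv$ is cyclically reduced of length $N+1$; put $\ell_N=\ell(u^Nv)$. From $t\ell_N-a(N+1)\in2\pi\mathbb Z$ and $t\ell(u)-a\in2\pi\mathbb Z$ we get $t(\ell_N-N\ell(u))\in a+2\pi\mathbb Z$. Normalize matrices in $SL_2(\mathbb R)$: $U=\pm\mathrm{diag}(\lambda,\lambda^{-1})$ with $\lambda=e^{\ell(u)/2}$, and $V=\begin{pmatrix}p&q\\q'&s\end{pmatrix}$. Then $2\cosh(\ell_N/2)=|p\lambda^N+s\lambda^{-N}|>2$ for all $N$. So $p\ne0$, and $\ell_N-N\ell(u)\to2\log|p|$. A convergent sequence in a discrete closed set is eventually constant, so $\ell_N=N\ell(u)+c$ for large $N$. Hence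
$$e^{c/2}\lambda^N+e^{-c/2}\lambda^{-N}=|p|\lambda^N+\mathrm{sgn}(p)\,s\,\lambda^{-N}$$
for all large $N$. Comparing coefficients, $|p|=e^{c/2}$ and $\mathrm{sgn}(p)s=e^{-c/2}$, so $ps=1$. As $ps-qq'=1$, we get $qq'=0$, and $u,v$ share a fixed point. But their fixed points lie in $I_{a_1}\cup I_{a_1^{-1}}$ and $I_{a_2}\cup I_{a_2^{-1}}$, which are disjoint. $\square$

## 7. Twisted transfer operators

The joint behavior of $(S_nr,S_nf)$ is read from $\mathcal L_{t,\eta}w=\mathcal L(e^{itr+i\eta f}w)$. As $F_\theta$ is a Banach algebra, this is an analytic family of bounded operators on $F_\theta$, and $\mathcal L_{t,\eta}^nw=\mathcal L^n(e^{itS_nr+i\eta S_nf}w)$.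

**Small parameters.** There is $\varepsilon>0$, which may be decreased later, such that for $|t|,|\eta|\le\varepsilon$ (enlarging $\rho_1<1$ if necessary)
$$\mathcal L_{t,\eta}^n=\lambda(t,\eta)^n\Pi_{t,\eta}+O(\rho_1^n),\qquad\log\lambda=it\bar r-\tfrac12Q(t,\eta)+O\big((|t|+|\eta|)^3\big),\tag{10}$$
with $\lambda,\Pi$ analytic, $\Pi_{0,0}w=\int w\,d\mu$, and $Q(t,\eta)=\lim\frac1n\mathrm{Var}_\mu(tS_nr+\eta S_nf)\ge0$.

The first statement is analytic perturbation theory of the simple isolated eigenvalue $1$; it holds for complex $(t,\eta)$ near $0$. For the expansion, $E_\mu e^{itS_nr+i\eta S_nf}=\int\mathcal L_{t,\eta}^n1\,d\mu=\lambda^n\int\Pi_{t,\eta}1\,d\mu+O(\rho_1^n)$. In a small complex neighborhood, where $|\lambda|$ is close to $1$, dividing by $\lambda^n$ gives a function near $\int\Pi_{t,\eta}1\,d\mu\approx1$. Its logarithm is analytic and bounded uniformly in large $n$, so by Cauchy's estimates its derivatives at $0$ are bounded. Differentiate $\log E_\mu e^{itS_nr+i\eta S_nf}$ once and twice at $0$, divide by $n$, and let $n\to\infty$: the first derivatives give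 $i\bar r$ and $i\int f\,d\mu=0$, the second ones minus the asymptotic covariances.

We have $Q(0,1)=\sigma_f^2$. Also $Q(1,0)>0$: otherwise $r-\bar r$ is a coboundary by Lemma 5.3 and $S_nr=n\bar r$ on $\mathrm{Per}_n$, which contradicts Lemma 6.2 (take $t=1$, $a=\bar r$).

**Large parameters.** For each $t_1$ there are $\varepsilon_1>0$, $\rho_2<1$ with
$$\|\mathcal L_{t,\eta}^n\|\le C\rho_2^n\qquad(\varepsilon\le|t|\le t_1,\ |\eta|\le\varepsilon_1).\tag{11}$$

*Proof.* It suffices that $\mathcal L_{t,0}$ has spectral radius less than $1$ for every $t\ne0$. For then each such $t$ has an $m$ with $\|\mathcal L_{t,0}^m\|\le\frac14$, hence $\|\mathcal L_{t',\eta}^m\|\le\frac12$ for $(t',\eta)$ near $(t,0)$; finitely many such neighborhoods cover $\{\varepsilon\le|t|\le t_1\}\times[-\varepsilon_1,\varepsilon_1]$ for some $\varepsilon_1>0$, and taking powers gives the claim.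

Now fix $t\neq0$. We have $|\mathcal L_{t,0}^nw|_\infty\le|w|_\infty$. If $x,y$ agree in $m\ge1$ letters, their $T^n$-preimages are $vx,vy$ with the same words $v$ of length $n$. By bounded distortion $|e^{(S_ng+itS_nr)(vx)}-e^{(S_ng+itS_nr)(vy)}|\le Ce^{S_ng(vx)}\theta^m$, and $|w(vx)-w(vy)|\le\|w\|_\theta\theta^{n+m}$. As $\sum_ve^{S_ng(vx)}=1$, summing gives $\|\mathcal L_{t,0}^nw\|_\theta\le C|w|_\infty+C\theta^n\|w\|_\theta$. By the theorem of Ionescu-Tulcea–Marinescu and Hennion the spectral radius is at most $1$, the essential spectral radius is at most $\theta$, and if the spectral radius is $1$ then $\mathcal L(e^{itr}w)=e^{ia}w$ for some $0\ne w\in F_\theta$, $a\in\mathbb R$. Then $|w|\le\mathcal L|w|$; integrating against $\mu$ gives equality, so $|w|$ is a fixed vector of $\mathcal L$, a nonzero constant. Now $e^{ia}w(x)$ is an average, with weights $e^{g(y)}$ over $Ty=x$, of the numbers $e^{itr(y)}w(y)$, all of the same modulus as the average. By strict convexity $e^{itr(y)}w(y)=e^{ia}w(Ty)$ for all $y$. So $e^{itS_nr(x)}=e^{ian}$ on $\mathrm{Per}_n$, contradicting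 Lemma 6.2. $\square$

## 8. Counting classes and the central limit theorem for $S_nf$

Fix $h>0$. Let $W=W(L,h)$ be the set of primitive classes with $\ell\in(L-h,L]$. Let $\hat P=\hat P_{L,h}$ be the law of $(n,x)$ where a class is chosen uniformly in $W$, $n$ is its word length, and $x\in\mathrm{Per}_n$ is a uniform rotation; $\hat E$ is the expectation.

**Proposition 8.1.** $|W(L,h)|\sim\dfrac{1-e^{-\delta h}}\delta\,\dfrac{e^{\delta L}}L$, and under $\hat P$, $S_nf(x)/\sqrt L\Rightarrow N(0,\sigma_f^2/\bar r)$.

*Proof.* **Reduction to a sum over all periodic points.** Fix $\xi\in\mathbb R$, let $\beta(s)=e^{\delta s}1_{(-h,0]}(s)$ and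
$$Z_L=\sum_n\frac1n\sum_{\substack{x\in\mathrm{Per}_n\\S_nr(x)\in(L-h,L]}}e^{i\xi S_nf(x)/\sqrt L}=e^{\delta L}\sum_n\frac1nM_n,\quad M_n=\sum_{x\in\mathrm{Per}_n}e^{S_ng(x)}\beta(S_nr(x)-L)e^{i\xi S_nf(x)/\sqrt L};$$
the second form uses $S_ng=-\delta S_nr$ on $\mathrm{Per}_n$. By (3), $\sum_{x\in\mathrm{Per}_m}e^{-\delta S_mr(x)}\le C$, so
$$\#\{x\in\mathrm{Per}_m:S_mr(x)\le L/2\}\le Ce^{\delta L/2}.\tag{12}$$
A non-primitive $x\in\mathrm{Per}_n$ has a period $m\mid n$, $m\le n/2$, with $S_mr(x)=\frac mnS_nr(x)\le L/2$. So non-primitive $x$ contribute $O(L^2e^{\delta L/2})$ to $Z_L$. A primitive class contributes $n$ points with weight $\frac1n$, so primitive $x$ contribute $|W|\,\hat E[e^{i\xi S_nf/\sqrt L}]$. Hence it suffices to show, for every $\xi$ including $\xi=0$,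
$$L\sum_n\tfrac1nM_n\to e^{-\sigma_f^2\xi^2/(2\bar r)}\int\beta,\qquad\int\beta=\frac{1-e^{-\delta h}}\delta.\tag{13}$$

**Step (a): only $n$ near $L/\bar r$ matter.** Let $\tau_n=(n-L/\bar r)/\sqrt L$ and $D_R=\{n:|\tau_n|\le R\}$. Nonzero $M_n$ have $n\ge c_1L$. By (3) and bounded distortion, with $J=[L-C,L+C]$ and by the second consequence of (1),
$$L\sum_{n\notin D_R}\tfrac1n|M_n|\le C\,E_\mu\#\{n\notin D_R:S_nr\in J\}\le C'\mu(\exists\,n\notin D_R:S_nr\in J).$$
Let $n_1=\lceil L/\bar r+R\sqrt L\rceil$, $n_2=\lfloor L/\bar r-R\sqrt L\rfloor$. If $n\ge n_1$ and $S_nr\in J$, then $S_{n_1}r\le S_nr+C_0$, so $S_{n_1}r-n_1\bar r\le C-\bar rR\sqrt L$. If $n\le n_2$ and $S_nr\in J$, then $S_{n_2}r\ge S_nr-C_0$, so $S_{n_2}r-n_2\bar r\ge\bar rR\sqrt L-C$. By Chebyshev and (6) the probability is at most $C/R^2$ for $L$ large (depending on $R$).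

**Step (b): local limit for smooth test functions.** For a word $v$ of length $p$ fix $z_v\in[v]$. Call $\psi$ *admissible* if it is integrable and $\psi(s)=\int\hat\psi(t)e^{its}dt$ with $\hat\psi$ continuous and compactly supported; then $\hat\psi(0)=\frac1{2\pi}\int\psi$. Put
$$A_n=\sum_{y\in[v],\,T^ny=z_v}e^{S_ng(y)}\psi(S_nr(y)-L)e^{i\xi S_nf(y)/\sqrt L}=\int\hat\psi(t)e^{-itL}\big(\mathcal L^n_{t,\xi/\sqrt L}1_{[v]}\big)(z_v)\,dt.$$
Let $n\in D_R$ and $L$ large, so that $n/L$ is near $1/\bar r$. By (11) the part $|t|\ge\varepsilon$ is exponentially small in $n$. For $|t|\le\varepsilon$ use (10) and put $t=s/\sqrt L$. Uniformly in $n\in D_R$, for fixed $s$,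
$$-is\sqrt L+n\log\lambda\big(\tfrac s{\sqrt L},\tfrac\xi{\sqrt L}\big)=is\tau_n\bar r-\frac{Q(s,\xi)}{2\bar r}+o(1).$$
For domination: since $Q(1,0)>0$, $Q(t,\eta)\ge ct^2-C\eta^2$. For $|s|\le\varepsilon\sqrt L$ the cubic error is at most $C(|s|^3+|\xi|^3)L^{-1/2}\le C\varepsilon s^2+C_\xi$. So for $\varepsilon$ small enough (fixed before (11) is applied), $|\lambda(\frac s{\sqrt L},\frac\xi{\sqrt L})|^n\le C_\xi e^{-c's^2}$ there. By dominated convergence, uniformly on $D_R$,
$$\sqrt L\,A_n=\tfrac1{2\pi}\Big(\int\psi\Big)\mu(v)\Theta(\tau_n)+o(1),\qquad\Theta(\tau)=\int e^{is\tau\bar r-Q(s,\xi)/(2\bar r)}ds.$$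
Since $L/n\to\bar r$ uniformly on $D_R$ and the $\tau_n$ have spacing $L^{-1/2}$, Riemann sums give
$$L\sum_{n\in D_R}\tfrac1nA_n\to c_R\,\mu(v)\int\psi,\qquad c_R=\frac{\bar r}{2\pi}\int_{-R}^R\Theta\,d\tau.\tag{14}$$
By Fourier inversion $c_R\to e^{-Q(0,\xi)/(2\bar r)}=e^{-\sigma_f^2\xi^2/(2\bar r)}$ as $R\to\infty$.

**Step (c): general test functions.** The aim is to replace $\psi$ by functions with jumps, such as $\beta$. Fix $v,R$. Let $m_L$ be the complex measure
$$m_L=L\sum_{n\in D_R}\frac1n\sum_{y\in[v],\,T^ny=z_v}e^{S_ng(y)}e^{i\xi S_nf(y)/\sqrt L}\,\delta_{S_nr(y)-L},$$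
where $\delta_s$ denotes a point mass. Let $m_L^0\ge|m_L|$ and $c_R^0>0$ be the versions of $m_L$ and $c_R$ with $\xi=0$. Let $F(s)=\big(\frac{\sin(s/2)}{s/2}\big)^2=\int_{-1}^1(1-|t|)e^{its}dt$ and $\psi_0(s)=F(s)+F(s-1)$. The zeros of the summands lie in $2\pi\mathbb Z$ and $1+2\pi\mathbb Z$, which are disjoint, so $\psi_0>0$. For every real $a$ the function $e^{ias}\psi_0(s)$ is admissible. So by (14) the Fourier transforms of $\psi_0\,dm_L^0$ and $\psi_0\,dm_L$ converge pointwise to those of $c_R^0\mu(v)\psi_0\,ds$ and $c_R\mu(v)\psi_0\,ds$. By Lévy's theorem $\psi_0\,dm_L^0$ converges weakly; in particular these measures are bounded and tight. The complex measures $\psi_0\,dm_L$ are dominated by them, hence relatively weakly compact by Prokhorov's theorem (applied to the positive and negative parts of real and imaginary part), and every limit point is determined by its Fourier transform; so they converge weakly. Testing with $G/\psi_0$ gives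
$$\int G\,dm_L\to c_R\,\mu(v)\int G\,ds,\qquad\int G\,dm_L^0\to c_R^0\,\mu(v)\int G\,ds\tag{15}$$
for $G$ continuous with compact support. If $G$ is piecewise continuous with compact support, then for each $\epsilon'>0$ there are continuous compactly supported $G_1,\chi_1$ with $|G-G_1|\le\chi_1$, $\int\chi_1\le\epsilon'$, and $|\int(G-G_1)dm_L|\le\int\chi_1\,dm_L^0$. So (15) holds for such $G$ too.

**Step (d): from $y$ to periodic $x$.** For $n\ge p=|v|$ the map $x\mapsto y=x_1\cdots x_nz_v$ is a bijection from $\mathrm{Per}_n\cap[v]$ onto $\{y\in[v]:T^ny=z_v\}$: the word $y$ is reduced since $z_v$ begins with $v_1=x_1=x_{n+1}$, and conversely $y_{n+1}=v_1=y_1$ makes $y_1\cdots y_n$ cyclically reduced. Moreover $x,y$ agree on $n+p$ letters. So $S_nr,S_nf,S_ng$ at $x$ and $y$ differ by at most $\omega_p=C\theta^p$. The summand of $M_n$ at $x$ and $e^{S_ng(y)}\beta(S_nr(y)-L)e^{i\xi S_nf(y)/\sqrt L}$ differ by at most $Ce^{S_ng(y)}\beta_p(S_nr(y)-L)$, where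
$$\beta_p=\omega_p1_{[-h-C,C]}+1_{[-h-\omega_p,-h+\omega_p]}+1_{[-\omega_p,\omega_p]},\qquad\int\beta_p\to0\quad(p\to\infty),$$
with $C$ depending on $\xi,h$ only: the first term covers the case that both arguments of $\beta$ lie on the same side of its jumps, the others the case that they do not. Apply (15) to $\beta$ with $m_L$ and to $\beta_p$ with $m_L^0$, sum over the finitely many $v$ of length $p$ (with $\sum_v\mu(v)=1$), and let $p\to\infty$: $L\sum_{n\in D_R}\frac1nM_n\to c_R\int\beta$. With (a) and $R\to\infty$ this gives (13). $\square$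

## 9. Transferring estimates from $\mu$ to random classes, and the absence of long repetitions

To control the quadratic remainder we need second moments under $\hat P$. We get them from $\mu$ by domination.

**Lemma 9.1 (domination).** Let $Y\ge0$ be a function on primitive periodic points and $Y_n'\ge0$ measurable on $X^+$ with $Y(x)\le Y_n'(y)$ for $x\in\mathrm{Per}_n$, $y\in[x_1\cdots x_n]$. Then $\hat E[Y]\le C\,E_\mu\big[\max_{c_1L\le n\le c_2L}Y_n'\big]$ for $L$ large.

*Proof.* For the relevant $x$, $S_nr(x)\le L$, so $1\le Ce^{\delta L}\mu[x_1\cdots x_n]$ by (3); also $n\ge c_1L$, and $S_nr\in[L-C,L+C]$ on $[x_1\cdots x_n]$. For fixed $n$ these cylinders are disjoint. Hence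
$$\hat E[Y]=\frac1{|W|}\sum_n\frac1n\sum_xY(x)\le\frac{Ce^{\delta L}}{L|W|}E_\mu\Big[\sum_{n:\,S_nr\in[L-C,L+C]}Y_n'\Big].$$
The inner sum has boundedly many terms, all with $c_1L\le n\le c_2L$, and $|W|\ge ce^{\delta L}/L$ by Proposition 8.1. $\square$

**Birkhoff sums.** For $F\in F_\theta$ with $\int F\,d\mu=0$,
$$\hat E[(S_nF)^2]\le CL\log^2L,\tag{16}$$
by (6), Lemma 5.2, bounded distortion, and Lemma 9.1 with $Y_n'=2(S_nF)^2+C$.

**Subword counts.** Let $Y_u=N_u(x)-n\mu(u)$ and $\Delta_k=\sum_{|u|=k+2}Y_u^2$. Then for $0\le k\le L$
$$\hat E[\Delta_k]\le C(k+1)L\log^2L+C(k+1)^2.\tag{17}$$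

*Proof.* For $y\in[x_1\cdots x_n]$ we have $\sum_{|u|=k+2}|N_u(x)-S_n1_{[u]}(y)|\le2(k+1)$, since only windows from the last $k+1$ starting positions can differ. So $\Delta_k\le2\sum_u(S_n1_{[u]}(y)-n\mu(u))^2+8(k+1)^2$. The covariances of $1_{[u]}$ at lag $l<k+2$ are at most $\mu(u)$ in absolute value; by (5) those at lags $l\ge k+2$ sum to at most $C\mu(u)^2$. So $\mathrm{Var}_\mu(S_n1_{[u]})\le C(k+1)\mu(u)n$. Apply Lemma 5.2 to each $u$, sum over $u$ using $\sum_u\mu(u)=1$, and use Lemma 9.1. $\square$

**Why a cutoff in $k$ is needed.** In (2) the index $k$ may be as large as a multiple of $L$. Summing (17) over all $k\le c_2L$ would give a bound of order $L^3\log^2L$, useless against $L^{3/2}$. So we must show that long common stretches do not occur at all, with high probability. Let $K=\lceil A\log L\rceil$ with $A=3/\log(1/\alpha)$, so $\alpha^K\le L^{-3}$.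

**Lemma 9.2 (no long matches).** Let $\mathcal G$ be the event that the cyclic word has no $i\ne j$ in $\mathbb Z/n$ with $x_{i+m}=x_{j+m}$ $(1\le m\le K)$, a direct match, and no $i,j$ with $x_{i+m}=x_{j+K+1-m}^{-1}$ $(1\le m\le K)$, an inverse match. Then $\hat P(\mathcal G^c)\to0$.

*Proof.* A block of length $K$ wraps around in $K-1$ of the $n$ rotations. So if a cyclic word has a match, then in at least $n-2(K-1)\ge n/2$ of its rotations neither block wraps around. As the rotation is uniform, $\hat P(\mathcal G^c)\le2\hat P(\text{non-wrapping match})\le C\mu(\exists\text{ match inside }[1,c_2L])$ by Lemma 9.1. Let $i\le j$ be the offsets of the two blocks.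

*Direct match, $i<j$.* Given $v=x_1\cdots x_j$, the next $K$ letters are determined recursively by $x_{j+m}=x_{i+m}$, even when the blocks overlap. So by (4) the probability is at most $\sum_vC\mu(v)\alpha^K=C\alpha^K$.

*Inverse match.* The relation is symmetric in $i,j$ (replace $m$ by $K+1-m$). Put $s=i+m$, $t=j+K+1-m$. If $j-i\le K-1$, then as $m$ goes from $1$ to $K$, $t-s$ decreases in steps of $2$ from $j-i+K-1\ge0$ to $j-i+1-K\le0$. So it takes the value $0$ or $1$, giving $x_s=x_s^{-1}$ or $x_{s+1}=x_s^{-1}$, which is impossible in a reduced word. If $j-i\ge K$, then the first block lies within $x_1\cdots x_j$, which therefore determines the next $K$ letters, and the probability is at most $C\alpha^K$ as before.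

A union over $O(L^2)$ pairs gives $O(L^2\alpha^K)=O(L^{-1})$. $\square$

## 10. The quadratic expansion of $\mathrm{SI}$

**Step 1: truncation.** On $\mathcal G$ no term with $k\ge K$ occurs in (2). Indeed a $\mathcal P_k^+$ term has $i\ne j$, since $u\ne u'$, and its middle words match directly over $k\ge K$ letters. A $\mathcal P_k^-$ term gives $x_{i+m}=x_{j+k+1-m}^{-1}$ for $1\le m\le k$, which for $m\le K$ is an inverse match with offsets $i$ and $j+k-K$.

**Step 2: expansion around the mean.** Put $N_u=n\mu(u)+Y_u$ in the terms $k<K$ and use $\sum_{\mathcal P_k}\mu(u')N_u(x)=S_n\varphi_k(x)$ and the symmetry of $\mathcal P_k$. Adding the missing terms $k\ge K$ of $\varphi$ and $\kappa_0$ costs at most $Cn^2\alpha^K$, by $0\le\varphi_k\le C\alpha^k$. Hence on $\mathcal G$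
$$2\,\mathrm{SI}=n^2\kappa_0+2n(S_n\varphi(x)-n\kappa_0)+\mathcal E,\qquad|\mathcal E|\le Cn^2\alpha^K+\sum_{k<K}\Big|\sum_{\mathcal P_k}Y_uY_{u'}\Big|\le C+B\sum_{k<K}\Delta_k.\tag{18}$$
The last inequality uses $n\le c_2L$, $|Y_uY_{u'}|\le\frac12(Y_u^2+Y_{u'}^2)$, and at most $B$ partners per word. By (17), $\hat E[|\mathcal E|1_{\mathcal G}]=O(K^2L\log^2L+K^3)=O(L\log^4L)$.

**Step 3: from word length to length.** With $V=\ell-n\bar r$ we have $n=(\ell-V)/\bar r$ and $S_n\varphi-n\kappa_0=S_nf+\frac{\kappa_0}{\bar r}V$. The terms of (18) without $S_nf$ and $\mathcal E$ are $\frac{\kappa_0}{\bar r^2}\big[(\ell-V)^2+2(\ell-V)V\big]=\frac{\kappa_0}{\bar r^2}(\ell^2-V^2)$. So on $\mathcal G$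
$$2\,\mathrm{SI}=\frac{\kappa_0}{\bar r^2}\ell^2+\frac{2\ell}{\bar r}S_nf-\frac2{\bar r}V\,S_nf-\frac{\kappa_0}{\bar r^2}V^2+\mathcal E.$$
The terms linear in $V$ have cancelled, as Section 6 predicted. By (16), for $F=f$ and $F=r-\bar r$, and Cauchy–Schwarz, $\hat E|VS_nf|+\hat E[V^2]=O(L\log^2L)$. With Lemma 9.2, under $\hat P_{L,h}$,
$$\mathrm{SI}=\kappa\,\ell^2+\frac{\ell}{\bar r}\,S_nf+o_P(L^{3/2}),\tag{19}$$
with $\kappa$ as in (9).

## 11. Proof of Theorem A

**Window $(L-h,L]$.** Here $\ell=L+O(1)$, so $\kappa\ell^2=\kappa L^2+O(L)$. By (19) and Proposition 8.1, $(\mathrm{SI}-\kappa L^2)/L^{3/2}\Rightarrow N\big(0,\bar r^{-2}\sigma_f^2/\bar r\big)=N(0,\sigma^2)$, and $\sigma>0$ by Lemma 6.1.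

**All classes of length at most $L$.** The aim is to show that the last few unit windows carry almost all the mass. At least $ce^{\delta L}/L$ primitive classes have length in $(L-1,L]$, by Proposition 8.1 with $h=1$. As in (12), summed over $m\le CL$, the number of primitive classes of length at most $L/2+1$ is $O(Le^{\delta L/2})$. Summing Proposition 8.1 over unit windows in $(L/2,L-M]$, the number of primitive classes of length at most $L-M$ is at most $Ce^{\delta(L-M)}/L+O(Le^{\delta L/2})$. A non-primitive class of length at most $L$ is a power, with exponent $O(L)$, of a primitive class of length at most $L/2$; so these number $O(L^2e^{\delta L/2})$, which is negligible. Only finitely many primitive classes are boundary-parallel, so it is irrelevant whether these are admitted.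

Hence, for $M\in\mathbb N$, up to total variation $Ce^{-\delta M}+o(1)$, the law of $w_L$ is a mixture of the uniform laws on $W(L-j,1)$, $0\le j<M$. On each, $(\mathrm{SI}-\kappa(L-j)^2)/(\sigma(L-j)^{3/2})\Rightarrow N(0,1)$, and replacing $L-j$ by $L$ changes this by $o(1)$ in probability. Let $L\to\infty$, then $M\to\infty$. $\blacksquare$

## 12. Normalizations, two random geodesics, and other lengths

**Sharp normalization.** By the convergence-of-types theorem and Theorem A, a pair $(a_L,b_L)$ satisfies $(\mathrm{SI}(w_L)-a_L)/b_L\Rightarrow N(0,1)$ if and only if $b_L\sim\sigma L^{3/2}$ and $a_L=\kappa L^2+o(L^{3/2})$. So for $\partial\Sigma\ne\emptyset$ the fluctuations are of exact order $L^{3/2}$, in contrast to the order $L$ normalization in Lalley's theorem (a).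

**Theorem B.** Let $w,w'$ be independent copies of $w_L$ and $i(w,w')$ their geometric intersection number. Then
$$L^{-3/2}\big(\mathrm{SI}(w)-\kappa L^2,\ \mathrm{SI}(w')-\kappa L^2,\ i(w,w')-2\kappa L^2\big)\Rightarrow\sigma\,(Z,Z',Z+Z'),$$
with $Z,Z'$ independent standard normals. In particular $(i(w,w')-2\kappa L^2)/(\sqrt2\,\sigma L^{3/2})\Rightarrow N(0,1)$, and $L^{-3/2}\big(i(w,w')-\mathrm{SI}(w)-\mathrm{SI}(w')\big)\to0$ in probability.

*Proof.* **Step 1: the formula for $i(w,w')$.** As in Section 11 we may take primitive classes, independent and uniform in two windows $W(L-j,1)$, $W(L-j',1)$ with $j,j'$ fixed. With probability tending to $1$, $w'\ne w^{\pm1}$. Then the lifts of $w$ and of $w'$ are distinct lines, and the proof of Lemma 4.1 shows that $i(w,w')$ is the number of $\Gamma$-orbits of linked pairs (lift of $w$, lift of $w'$). The bijection of Section 4 gives, now without the factor $2$,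
$$i(w,w')=\sum_k\sum_{\mathcal P_k}N_u(x)N_{u'}(x').\tag{20}$$

**Step 2: no long matches between $x$ and $x'$.** At least half of the pairs of rotations make two given blocks of length $K$ non-wrapping. Lemma 9.1, applied to each coordinate in turn, bounds the probability of a direct or inverse match of length $K$ between a block of $x$ and a block of $x'$ by
$$C\,\mu\otimes\mu(\exists\text{ match inside }[1,c_2L]^2)\le CL^2\sum_{|v|=K}\mu(v)\big(\mu(v)+\mu(v^{-1})\big)\le CL^2\alpha^K\to0.$$

**Step 3: expansion.** Off this event only $k<K$ occur in (20). With primes denoting quantities for $w'$, $N_u(x)=n\mu(u)+Y_u$, $N_{u'}(x')=n'\mu(u')+Y'_{u'}$ and the symmetry of $\mathcal P_k$ give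
$$i(w,w')=nn'\kappa_0+n'(S_n\varphi(x)-n\kappa_0)+n(S_{n'}\varphi(x')-n'\kappa_0)+\mathcal E,\qquad|\mathcal E|\le C+C\sum_{k<K}(\Delta_k+\Delta_k').$$
Substitute $n=(\ell-V)/\bar r$, $n'=(\ell'-V')/\bar r$, $S_n\varphi-n\kappa_0=S_nf+\frac{\kappa_0}{\bar r}V$, and likewise for $w'$. The terms with factor $\kappa_0/\bar r^2$ add up to $(\ell-V)(\ell'-V')+(\ell'-V')V+(\ell-V)V'=\ell\ell'-VV'$. Therefore
$$i(w,w')=\frac{\kappa_0}{\bar r^2}(\ell\ell'-VV')+\frac{\ell'-V'}{\bar r}S_nf(x)+\frac{\ell-V}{\bar r}S_{n'}f(x')+\mathcal E=2\kappa\ell\ell'+\frac{\ell'}{\bar r}S_nf(x)+\frac{\ell}{\bar r}S_{n'}f(x')+o_P(L^{3/2})$$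
by (16) and (17).

**Step 4: conclusion.** As $\ell,\ell'=L+O(1)$, (19) gives $\mathrm{SI}(w)-\kappa L^2=\frac L{\bar r}S_nf(x)+o_P(L^{3/2})$, likewise for $w'$, and $i(w,w')-2\kappa L^2=\frac L{\bar r}\big(S_nf(x)+S_{n'}f(x')\big)+o_P(L^{3/2})$. By Proposition 8.1 and independence, $\frac1{\bar r\sqrt L}\big(S_nf(x),S_{n'}f(x')\big)\Rightarrow\sigma(Z,Z')$. $\square$

**Theorem C.** Let $r_0$ be a real Hölder function on $X^+$ (that is, $r_0\in F_{\theta_0}$ for some $\theta_0<1$) with $\inf S_mr_0>0$ for some $m$, and let $\ell_0(C)=S_nr_0(x)$ for $x\in\mathrm{Per}_n$ representing $C$. Assume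

(N) there are no $t\ne0$, $a\in\mathbb R$ with $t\ell_0(C)-a|C|\in2\pi\mathbb Z$ for all $C$, where $|C|$ is the cyclically reduced word length.

Then Theorems A and B hold with $\ell_0$ in place of $\ell$, with constants (9) computed from $r_0$; in particular always $\sigma>0$.

*Proof.* Section 4 uses no length: it is purely topological. From Section 5 on, the proof uses of $r$ only the following.

- *Hölder continuity.* Choose $\theta\ge\max(\alpha,\theta_0)$, where $\alpha$ is computed from $r_0$.
- *The bound (1) with some $\rho>0$, and its three consequences.* We have $S_nr_0\ge\lfloor n/m\rfloor\inf S_mr_0-m|r_0|_\infty$, which is (1) with $\rho=\frac1m\inf S_mr_0$; the consequences follow as in Section 3.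
- *Lemma 6.2.* This is (N).

For $x\in\mathrm{Per}_n$, $m\,S_nr_0(x)=S_{mn}r_0(x)\ge n\inf S_mr_0$, so $\ell_0$ is positive on all classes and bounded below; and $\ell_0(C^k)=k\,\ell_0(C)$. This is what the treatment of non-primitive classes uses. Finally, Lemma 6.1 used only that $\varphi$ vanishes on the periodic orbits of boundary components (which depends on $\mathcal P_k$ alone), that their length is positive, and that $\kappa_0>0$. $\square$

**Example 12.1.** Condition (N) holds for $\ell_0(C)=\ell(C)+\sum_{u\in\mathcal U}c_uN_u(C)$, with $\mathcal U$ a finite set of words and $c_u\in\mathbb R$; here $r_0=r+\sum_{u\in\mathcal U}c_u1_{[u]}$. For large $N$ the difference $N_u(a_1^Na_2)-N\,N_u(a_1)$ does not depend on $N$: if $u=a_1^m$ it is $(N-m+1)-N=1-m$; otherwise $N_u(a_1)=0$ and only windows containing $a_2$ can equal $u$, whose number is constant for large $N$. So $\ell_0(a_1^Na_2)-N\ell_0(a_1)$ equals $\ell_N-N\ell(a_1)$ plus a constant for large $N$. If (N) failed, $\ell_N-N\ell(a_1)$ would again lie in a discrete closed set for large $N$, and the proof of Lemma 6.2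 applies from there. So Theorem C covers every such $\ell_0$ satisfying the positivity assumption. One case is $\ell(C)+c|C|$ with $c\ge0$: here $|C|=\sum_{u\in\mathcal A}N_u(C)$, and $S_m(r+c)\ge\rho m-C_0>0$ for large $m$.
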